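# Norm attaining functionals on spaces whose unit ball is not dentable

## 1. Norm attainment, slices, dentability, category

All scalars are real, and all arguments are in ZFC. Let $X$ be a Banach space with closed unit ball $B_X$ and dual $X^*$. We write $B(x,\varepsilon)$ for the open ball of radius $\varepsilon$ around $x$, and $\overline{\mathrm{co}}$ for the closed convex hull. The dual always carries its norm topology.

**Definition 1.1 (norm attaining functionals).**
$$NA(X)=\{x^*\in X^*:\ \exists x\in X,\ \|x\|=1,\ x^*(x)=\|x^*\|\}.$$

In a nonzero Hilbert space every functional is $\langle\cdot,y\rangle$, and it attains its norm at $y/\|y\|$ (anywhere, if $y=0$). So $NA$ is the whole dual. At the other end, take $X=c_0$, $X^*=\ell_1$. If $a\in\ell_1$ and $\sum a_ix_i=\sum|a_i|$ with all $|x_i|\le1$, then $|x_i|=1$ whenever $a_i\ne0$. Since $x_i\to0$, the support of $a$ is finite. Conversely a finitely supported $a\neq 0$ attains its norm at its own sign vector. So $NA(c_0)$ is the set of finitely supported sequences.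

**Definition 1.2 (dentable set).** A bounded set $D\subseteq X$ is dentable if for every $\varepsilon>0$ there is $x\in D$ with $x\notin\overline{\mathrm{co}}\,(D\setminus B(x,\varepsilon))$.

**Definition 1.3 (slice).** A slice of $B_X$ is a set $S(a,\delta)=\{b\in B_X:\ a(b)>\|a\|-\delta\}$ with $a\in X^*\setminus\{0\}$ and $\delta>0$.

Slices are what one actually computes with, so we translate dentability of the ball into slices once and for all.

**Lemma 1.4.** Let $X\neq\{0\}$.
(i) If there is $\eta>0$ such that every slice of $B_X$ has diameter at least $\eta$, then $B_X$ is not dentable.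
(ii) If for every $\varepsilon>0$ there are $a\in X^*$ and $\delta>0$ such that $\{b\in B_X: a(b)>\|a\|-\delta\}$ has diameter less than $\varepsilon$, then $B_X$ is dentable.

**Proof.** (i) Slices exist and lie in $B_X$, so $\eta\le2$. Take $0<\varepsilon<\eta/2\le1$ and suppose some $x\in B_X$ lies outside $\overline{\mathrm{co}}(B_X\setminus B(x,\varepsilon))$. The set $B_X\setminus B(x,\varepsilon)$ is non-empty, because $B_X$ has diameter $2>2\varepsilon$. By Hahn–Banach there are $a\in X^*$, $a\neq0$, and $\lambda\in\mathbb R$ with $a(x)>\lambda\ge\sup_{B_X\setminus B(x,\varepsilon)}a$. Put $\delta=\|a\|-\lambda$, which is positive since $\|a\|\ge a(x)>\lambda$. Then $S(a,\delta)=\{b\in B_X:a(b)>\lambda\}\subseteq B(x,\varepsilon)$ has diameter at most $2\varepsilon<\eta$, a contradiction.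

(ii) Given $\varepsilon$, take such $a,\delta$. The set is non-empty by the definition of $\|a\|$; pick $y$ in it. Every $b\in B_X$ with $\|b-y\|\ge\varepsilon$ is outside the set, so it lies in the closed convex set $\{a\le\|a\|-\delta\}$, which does not contain $y$. Hence $y\notin\overline{\mathrm{co}}(B_X\setminus B(y,\varepsilon))$. $\square$

Two examples. In a nonzero Hilbert space take a unit vector $e$. For $y$ in the slice $S(\langle\cdot,e\rangle,\eta)$ we have $\|y-e\|^2\le2-2\langle y,e\rangle<2\eta$, so the slices shrink and the ball is dentable. In $c_0$, let $S(a,\delta)$ be a slice. Choose a finitely supported $x\in B_{c_0}$ with $a(x)>\|a\|-\delta/2$, and $m$ outside the support of $x$ with $|a_m|<\delta/2$. Then $x\pm e_m$ both lie in $S(a,\delta)$ at distance $2$. So every slice of $B_{c_0}$ has diameter $2$, and $B_{c_0}$ is not dentable.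

**Definition 1.5 (category).** A subset of a topological space is nowhere dense if its closure has empty interior. It is of first category if it is a countable union of nowhere dense sets, and of second category otherwise. It is residual if its complement is of first category.

The Baire category theorem says that in a complete metric space a countable intersection of dense open sets is dense, and that no non-empty open set is of first category. In particular a residual subset of $X^*$ is not of first category. For an example, $NA(c_0)=\bigcup_n\{a\in\ell_1:a_i=0\text{ for }i>n\}$ is a countable union of proper closed subspaces, so it is of first category in $\ell_1$.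

**Definition 1.6 (locally uniformly rotund norm).** A norm $|\cdot|$ is LUR if $|x_n|\to|x|$ and $|x_n+x|\to2|x|$ imply $x_n\to x$.

A Hilbert norm is LUR, since $|x_n-x|^2=2|x_n|^2+2|x|^2-|x_n+x|^2\to0$. The maximum norm on $\mathbb R^2$ is not: take $x=(1,1)$ and $x_n=(1,0)$ for all $n$; then $|x_n|=|x|=1$ and $|x_n+x|=2$.

**Definition 1.7 ($C_0(L)$ and density).** For a locally compact Hausdorff space $L$, $C_0(L)$ is the space of continuous $x:L\to\mathbb R$ such that $\{|x|\ge\varepsilon\}$ is compact for every $\varepsilon>0$, with the supremum norm. The density of a Banach space is the least cardinality of a dense subset.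

For $L=\mathbb N$ discrete this is $c_0$, of density $\aleph_0$. The Riesz theorem identifies $C_0(L)^*$ with the finite signed regular Borel measures on $L$, normed by total variation.

## 2. Does a non-dentable ball force $NA(X)$ to be small?

Among our examples, the Hilbert space has a dentable ball and $NA$ is everything; $c_0$ has a non-dentable ball and $NA(c_0)$ is of first category. Two results point the same way.

* (1) (Bourgain, Stegall) If $X$ is a separable Banach space whose unit ball is not dentable, then $NA(X)$ is of first category in $X^*$.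
* (2) (Kenderov, Moors, Sciffer) For every infinite compact Hausdorff space $K$, $NA(C(K))$ is of first category in $C(K)^*$.

The question, posed in *Recent Progress in Functional Analysis*, is whether (1) holds without separability: if $B_X$ is not dentable, must $NA(X)$ be of first category in $X^*$?

A non-separable case by hand: let $X=c_0(\Gamma)$ with $\Gamma$ uncountable. The computations for $c_0$ carry over: slices have diameter $2$, and $NA(X)$ is the set of finitely supported $a\in\ell_1(\Gamma)$. So $NA(X)=\bigcup_nA_n$ with $A_n=\{a:|\mathrm{supp}\,a|\le n\}$. Each $A_n$ is closed, because if $a$ is nonzero at $n+1$ points then so is every $b$ close enough to $a$. It has empty interior, because one can add small masses at $n+1$ points. So $NA(X)$ is again of first category.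

Nevertheless the answer is no.

**Theorem A.** There is a Banach space $(X,\|\cdot\|)$ of density $\mathfrak c=2^{\aleph_0}$, namely an equivalent renorming of a space $C_0(T)$ with $T$ a tree, such that
(a) every slice of $B_X$ has diameter exactly $2$; in particular $B_X$ is not dentable;
(b) $NA(X)$ contains a dense $G_\delta$ subset of $X^*$; in particular $NA(X)$ is not of first category in $X^*$.

Diameter $2$ is the largest possible, and residuality is the strongest possible failure of "first category". In the positive direction, (1) does extend beyond separable spaces: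

**Theorem B.** Let $X\ne\{0\}$ be a Banach space admitting an equivalent LUR norm. If, in its given norm, $B_X$ is not dentable, then $NA(X)$ is of first category in $X^*$.

We begin with the positive side, because it shows what a counterexample has to avoid.

## 3. Separable spaces: cutting the sphere into countably many small pieces

Suppose a small set $K$ norms all functionals near $z^*$. The next lemma says that then $z^*$ cuts off a small slice.

**Lemma 3.1.** Let $X\ne\{0\}$, $z^*\in X^*$, $r,\varepsilon>0$, and let $\emptyset\neq K\subset B_X$ have $\operatorname{diam}K\le\varepsilon$. Suppose $\|w^*\|=\sup_Kw^*$ whenever $\|w^*-z^*\|<r$. Then for every $k_0\in K$,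
$$\{x\in B_X:z^*(x)>\|z^*\|-\tfrac{r\varepsilon}2\}\subset B(k_0,2\varepsilon).$$

**Proof.** Let $x$ be in the set on the left. We test with the functional that best separates $x$ from $k_0$: take $h^*$ with $\|h^*\|=1$ and $h^*(x-k_0)=\|x-k_0\|$, and put $w^*=z^*+\frac r2h^*$, so that $\|w^*-z^*\|<r$. For $k\in K$ we have $z^*(k)\le\|z^*\|$ and $h^*(k)\le h^*(k_0)+\varepsilon$. Therefore
$$\|z^*\|-\tfrac{r\varepsilon}2+\tfrac r2h^*(x)<w^*(x)\le\|w^*\|=\sup_Kw^*\le\|z^*\|+\tfrac r2\big(h^*(k_0)+\varepsilon\big).$$
Cancel $\|z^*\|$ and divide by $r/2$: $\|x-k_0\|=h^*(x)-h^*(k_0)<2\varepsilon$. $\square$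

This gives (1) at once. Let $X\neq\{0\}$ be separable and $NA(X)$ of second category; we show that $B_X$ is dentable. (The ball of $\{0\}$ is trivially dentable.) Fix $\varepsilon>0$ and cover the unit sphere by countably many sets $D_k$ of diameter at most $\varepsilon$. Let $N_k$ be the set of functionals that attain their norm at a point of $D_k$. Then $NA(X)=\bigcup_kN_k$, so for some $k$ the closure of $N_k$ contains a non-empty open set $U$. The functions $x^*\mapsto\sup_{D_k}x^*$ and $x^*\mapsto\|x^*\|$ are continuous and agree on $N_k$, hence on $U$. Pick $z^*\in U$ and $r>0$ such that the open ball of radius $r$ about $z^*$ is contained in $U$. Lemma 3.1 with $K=D_k$ gives a set $\{x\in B_X:z^*(x)>\|z^*\|-\frac{r\varepsilon}2\}$ of diameter at most $4\varepsilon$. By Lemma 1.4(ii), $B_X$ is dentable.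

The sensible first attempt on the question is to run this argument for general $X$. It stops at exactly one place, the countable cover. If for every $\varepsilon>0$ the sphere is a countable union of sets of diameter at most $\varepsilon$, then the sphere is separable. In $c_0(\Gamma)$ with $\Gamma$ uncountable, for instance, the unit vectors $e_\gamma$ are at mutual distance $1$, so a set of diameter less than $1$ contains at most one of them. With an uncountable cover, Baire's theorem says nothing.

## 4. Locally uniformly rotund renormings: Theorem B

A weaker cover will do. The pieces need not be small, as long as each point of a piece can be cut out, together with a small part of the piece, by a half-space. One may then tilt the functional to move all norming to that small part. An LUR norm provides such a cover.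

**Proof of Theorem B.** Let $|\cdot|$ be an equivalent LUR norm. Assume that $NA(X)$, formed with the given norm $\|\cdot\|$, is of second category. We show that $B_X$ is dentable. Fix $\varepsilon>0$.

**Step 1 (a countable decomposition).** The aim is to write $X\setminus\{0\}$ as a countable union of sets whose points can be cut out by small pieces. For rational $q>0$ let $X_q$ be the set of $x\ne0$ with $|x|<q$ for which there are $y^*\in X^*$ and $\alpha\in\mathbb R$ with
$$y^*(x)>\alpha\quad\text{and}\quad\operatorname{diam}_{\|\cdot\|}\{y:|y|<q,\ y^*(y)>\alpha\}<\varepsilon. \tag{4.1}$$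
We claim $X\setminus\{0\}=\bigcup_qX_q$. Let $x\neq0$, and take $y^*$ of dual norm $1$ with respect to $|\cdot|$ and with $y^*(x)=|x|$. There is $\delta>0$ such that $|y|<|x|+\delta$ and $y^*(y)>|x|-\delta$ imply $\|y-x\|<\varepsilon/3$. Otherwise there are $y_n$ with $\|y_n-x\|\ge\varepsilon/3$, $|y_n|<|x|+\frac1n$ and $y^*(y_n)>|x|-\frac1n$. As $|y_n|\ge y^*(y_n)$, we get $|y_n|\to|x|$. Also
$$|x|+|y_n|\ge|x+y_n|\ge y^*(x+y_n)>2|x|-\tfrac1n,$$
so $|x+y_n|\to2|x|$. By LUR $y_n\to x$, a contradiction because the norms are equivalent. Now take a rational $q\in(|x|,|x|+\delta)$ and $\alpha=|x|-\delta$. Then $|x|<q$ and $y^*(x)=|x|>\alpha$, and the set in (4.1) lies within $\|\cdot\|$-distance $\varepsilon/3$ of $x$, so its diameter is at most $2\varepsilon/3<\varepsilon$. Hence $x\in X_q$.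

**Step 2 (Baire).** The aim is a single piece that norms an open set of functionals. Let $D_q=\{x\in X_q:\|x\|=1\}$ and let $N_q$ be the set of $x^*\in X^*$ with $x^*(x)=\|x^*\|$ for some $x\in D_q$. By Step 1, $NA(X)=\bigcup_qN_q$, a countable union. So for some $q$ the closure of $N_q$ contains a non-empty open set $U$. Fix it and write $D=D_q$. The functions $x^*\mapsto\sup_Dx^*$ and $x^*\mapsto\|x^*\|$ are $1$-Lipschitz and agree on $N_q$, hence
$$\sup_Dx^*=\|x^*\|\qquad(x^*\in U). \tag{4.2}$$

**Step 3 (tilting).** The aim is to replace $D$, which may be large, by a subset of diameter less than $\varepsilon$. Since $U$ is open and lies in the closure of $N_q$, we can pick $x^*\in N_q\cap U$. Take $x\in D$ with $x^*(x)=\|x^*\|$, and $y^*,\alpha$ as in (4.1) for $x$. Put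
$$\gamma=y^*(x)-\alpha>0,\qquad K=\{d\in D:y^*(d)>\alpha\}.$$
Every $d\in D$ satisfies $|d|<q$, so (4.1) gives $\operatorname{diam}K<\varepsilon$; and $x\in K$. Choose $\tau>0$ with $z^*:=x^*+\tau y^*\in U$. For $d\in D\setminus K$,
$$z^*(d)\le\|x^*\|+\tau\alpha=x^*(x)+\tau y^*(x)-\tau\gamma=z^*(x)-\tau\gamma\le\|z^*\|-\tau\gamma.$$
So $D\setminus K$ falls short of the norm by a fixed amount. Choose $r>0$ with $2r<\tau\gamma$ and $\{w^*:\|w^*-z^*\|<r\}\subset U$. For such $w^*$ and $d\in D\setminus K$,
$$w^*(d)\le z^*(d)+r\le\|z^*\|-\tau\gamma+r\le\|w^*\|-(\tau\gamma-2r).$$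
By (4.2) $\|w^*\|=\sup_Dw^*$, and the points of $D\setminus K$ do not contribute to this supremum. Hence $\|w^*\|=\sup_Kw^*$ whenever $\|w^*-z^*\|<r$.

**Step 4 (a small slice).** The aim is to conclude. Lemma 3.1 applies to $z^*,r,\varepsilon,K$, so $\{y\in B_X:z^*(y)>\|z^*\|-\frac{r\varepsilon}2\}$ lies in a ball of radius $2\varepsilon$ and has diameter at most $4\varepsilon$. As $\varepsilon>0$ was arbitrary, Lemma 1.4(ii) shows that $B_X$ is dentable. $\blacksquare$

Separable spaces admit equivalent LUR norms (Kadec), so Theorem B contains (1). It also tells us where to look: a counterexample, such as the space in Theorem A, can have no equivalent LUR norm.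

## 5. The tree of countable real sequences and the space $C_0(T)$

**Definition 5.1 (the tree $T$).** Let $T$ be the set of all functions $t:\alpha\to\mathbb R$ with $\alpha$ an ordinal, $1\le\alpha<\omega_1$. Write $\ell(t)=\alpha$ for the length of $t$. Put $s\le t$ if $t$ extends $s$, and
$$\downarrow t=\{s:s\le t\},\qquad\uparrow t=\{s:s\ge t\},\qquad(s,t]=\{r:s<r\le t\}.$$
For $\xi\in\mathbb R$ let $t^{\frown}\xi$ be the extension of $t$ of length $\ell(t)+1$ with last value $\xi$. The node of length $1$ with value $\xi$ is written $(\xi)$.

For example, $t=(3,1,4)$ has length $3$, $\downarrow t=\{(3),(3,1),(3,1,4)\}$, and $t^{\frown}5=(3,1,4,5)$. The first value $t(0)$ says in which of the disjoint trees $\uparrow(\xi)$ the node lies. Three properties will be used.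

* (P1) $\downarrow t=\{t|_\beta:1\le\beta\le\ell(t)\}$ is a countable chain.
* (P2) For fixed $t$ and distinct $\xi$, the nodes $t^{\frown}\xi$ are pairwise incomparable and the sets $\uparrow(t^{\frown}\xi)$ are pairwise disjoint.
* (P3) If $\{t_n:n\in\mathbb N\}\subset T$ is a chain, then $t=\bigcup_nt_n$ belongs to $T$ and $t\ge t_n$ for all $n$.

For (P3): a union of a chain of functions is a function, its domain is the supremum of the lengths, and a countable supremum of countable ordinals is countable. This is the reason for admitting all countable lengths: among finite sequences only, (P3) fails for $(0),(0,0),(0,0,0),\dots$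

**Definition 5.2 (the topology of $T$).** A set $G\subset T$ is open if for every $t\in G$ of limit length there is $s<t$ with $(s,t]\subset G$.

This is a topology. Unions are clear, and for the intersection of two open sets one takes the larger of the two nodes below $t$, which are comparable by (P1). Nodes of successor length (including length $1$) are isolated. The sets $(s,t]$ with $s<t$ and $\downarrow t$ are open: for $r$ of limit length in the set, use $(s,r]$ in the first case and $(r|_1,r]$ in the second. As an example, let $t:\omega\to\mathbb R$, $t(n)=n$. Every neighborhood of $t$ contains $t|_n$ for all large $n$, so $\downarrow t$ is the convergent sequence $t|_1,t|_2,\dots$ with its limit $t$.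

**Lemma 5.3.** $T$ is locally compact and Hausdorff, each $\downarrow t$ is compact and open, and every compact subset of $T$ lies in a finite union of sets $\downarrow t$. In particular compact sets are countable.

**Proof.** Hausdorff: if $r<r'$, then $\downarrow r$ and $(r,r']$ are disjoint open neighborhoods. If $r,r'$ are incomparable, let $\beta$ be least with $r(\beta)\ne r'(\beta)$. If $\beta=0$, use $\downarrow r$ and $\downarrow r'$. If $\beta\ge1$, put $q=r|_\beta=r'|_\beta$ and use $(q,r]$ and $(q,r']$: a common element would be a common initial segment of $r$ and $r'$ longer than $q$, so $r(\beta)=r'(\beta)$, which is false.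

Compactness of $\downarrow t$: suppose an open cover of $\downarrow t$ has no finite subcover, and let $\beta\le\ell(t)$ be least such that $\downarrow(t|_\beta)$ is not finitely covered. Then $\beta\ne1$, since $\downarrow(t|_1)$ is a single point. If $\beta=\gamma+1$, then $\downarrow(t|_\beta)=\downarrow(t|_\gamma)\cup\{t|_\beta\}$ is finitely covered, a contradiction. If $\beta$ is a limit, a member of the cover that contains $t|_\beta$ contains $(s,t|_\beta]$ for some $s<t|_\beta$, and $\downarrow s$ is finitely covered by minimality, a contradiction.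

The compact open sets $\downarrow t$ cover $T$, which gives local compactness and the statement on compact sets; countability follows from (P1). $\square$

Let $B_0$ be the unit ball of $C_0(T)$ for $\|\cdot\|_\infty$. Compact open sets have continuous indicator functions, so
$$u_t:=1_{\downarrow t}\in C_0(T)\ (t\in T),\qquad e_s:=1_{\{s\}}\in C_0(T)\ (s\text{ of successor length}).$$
Note $u_{(\xi)}=e_{(\xi)}$ and $u_{t^{\frown}\xi}=u_t+e_{t^{\frown}\xi}$.

**Lemma 5.4.** $C_0(T)^*=\ell_1(T)$, with $a(x)=\sum_sa(s)x(s)$ and dual norm $\|a\|_1$.

**Proof.** By the Riesz theorem a functional is a finite regular Borel measure $\mu$, and its norm is $|\mu|(T)$. By regularity there are compact $K_n$ with $|\mu|(K_n)>|\mu|(T)-\frac1n$. So $\mu$ is concentrated on $C=\bigcup_nK_n$, which is countable by Lemma 5.3. With $a(s)=\mu(\{s\})$ we get $\mu=\sum_{s\in C}a(s)\delta_s$ and $|\mu|(T)=\sum|a(s)|$. Conversely, for $a\in\ell_1(T)$ the measure $\mu=\sum_sa(s)\delta_s$ has variation $\sum|a(s)|$. It is regular: for a Borel set $E$ and $\eta>0$ there is a finite, hence compact, $F\subset E$ with $|\mu|(E\setminus F)<\eta$;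 and a finite $F'\subset T\setminus E$ with $|\mu|((T\setminus E)\setminus F')<\eta$ gives the open set $T\setminus F'\supset E$. $\square$

**Lemma 5.5.** $|T|=|C_0(T)|=|\tfrac14B_0|=\mathfrak c$, and the density of $C_0(T)$ is $\mathfrak c$.

**Proof.** For $1\le\alpha<\omega_1$ we have $|\mathbb R^\alpha|=\mathfrak c$, so $|T|\le\aleph_1\cdot\mathfrak c=\mathfrak c$. Each $x\in C_0(T)$ vanishes off the countable set $\bigcup_n\{|x|\ge\frac1n\}$, so it is determined by a countable set of nodes and countably many real values; hence $|C_0(T)|\le\mathfrak c^{\aleph_0}=\mathfrak c$. The reverse inequalities are clear: there are $\mathfrak c$ nodes of length $1$, and the multiples of one nonzero vector already give $\mathfrak c$ elements of $\frac14B_0$. For the density, $\|e_{(\xi)}-e_{(\xi')}\|_\infty=1$ for $\xi\ne\xi'$, so a dense set has at least $\mathfrak c$ elements. $\square$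

## 6. Three balls on $C_0(T)$ that fall short

**The supremum norm: $NA$ is of first category.** First, the ball $B_0$ is not dentable. Given a slice $S(a,\delta)$ choose $x\in B_0$ with $a(x)>\|a\|_1-\delta/2$, any node $t$, and distinct reals $\xi_i$. Put $t_i=t^{\frown}\xi_i$. The functions $x+(\pm1-x(t_i))e_{t_i}$ lie in $B_0$ and are at distance $2$. Since $a(t_i)\to0$, both are in $S(a,\delta)$ for large $i$, because $a$ changes by at most $2|a(t_i)|$.

Now let $a$ attain $\|a\|_1$ at $x\in B_0$. Then $|x|=1$ on $\mathrm{supp}\,a$, so $\mathrm{supp}\,a$ lies in the compact set $\{|x|\ge1\}$, hence in a union of finitely many, say $n$, chains $\downarrow r$. Such a union contains no $n+1$ pairwise incomparable nodes. So $NA(C_0(T),\|\cdot\|_\infty)\subset\bigcup_nA_n$, where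
$$A_n=\{a\in\ell_1(T):\ \mathrm{supp}\,a\text{ contains no }n+1\text{ pairwise incomparable nodes}\}. \tag{6.1}$$
As in Section 2, $A_n$ is closed: if $a$ is nonzero at $n+1$ given nodes, so is every $b$ close to $a$. It has empty interior: add small masses at $n+1$ nodes of length $1$. Hence $NA$ is of first category. The obstacle is visible. A norming $x$ must respond to the whole support of $a$, and an arbitrarily small perturbation spreads the support over many incomparable nodes.

**Reading along one branch: not a norm equivalent to the given one.** So let a functional be read along single branches only. Put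
$$f_a(t)=a(u_t)=\sum_{s\le t}a(s),\qquad p_1(a)=\sup_{t\in T}|f_a(t)|,$$
which corresponds to the closed absolutely convex hull $B_1$ of $\{u_t:t\in T\}$. This behaves well for attainment: given a node $t_0$ where $|f_a|$ is nearly maximal, put a small mass on a fresh node $t=t_0^{\frown}\xi$, and $|f|$ becomes large at $t$ and above it. One can repeat this higher and higher, and (P3) provides a node above all the chosen ones. But $B_1$ is too thin. For distinct reals $\xi_1,\dots,\xi_N$, the functional $a=\frac1N\sum_{i\le N}\delta_{(\xi_i)}$ has $\|a\|_1=1$ and $p_1(a)=\frac1N$. So $p_1$ is not equivalent to $\|\cdot\|_1$, and $B_1$ contains no ball around $0$.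

**Adding a small ball: $NA$ is not residual.** The obvious repair is $B_2=\overline{\mathrm{aco}}\,(\{u_t:t\in T\}\cup\frac14B_0)$, where $\overline{\mathrm{aco}}$ is the closed absolutely convex hull. Now $\frac14B_0\subset B_2\subset B_0$, and the dual norm is $p_2(a)=\max(p_1(a),\frac14\|a\|_1)$. Consider the open set $V=\{a:p_1(a)<\frac14\|a\|_1\}$. It is non-empty: it contains $\sum_{i\le5}\delta_{(\xi_i)}$, for which $p_1=1$ and $\frac14\|a\|_1=\frac54$. Let $a\in V$ attain $p_2(a)$ at $b\in B_2$. Write $b=\lim_k(\lambda_ky_k+(1-\lambda_k)v_k)$ with $0\le\lambda_k\le1$, $y_k\in B_1$ and $v_k\in\frac14B_0$. Then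
$$a(\lambda_ky_k+(1-\lambda_k)v_k)\le p_2(a)-\lambda_k\,(p_2(a)-p_1(a)),$$
and the left side tends to $p_2(a)$, so $\lambda_k\to0$ and $b=\lim v_k\in\frac14B_0$. Then $4b\in B_0$ and $a(4b)=4p_2(a)=\|a\|_1$, so $a\in\bigcup_nA_n$ as above. So inside $V$ the norm attaining functionals form a set of first category. By Baire's theorem applied in $V$, $NA$ is not residual for this norm. (This says nothing about $NA$ outside $V$.)

The small ball is needed for the equivalence of norms, but as a separate set in the hull it competes with the branches. The way out is to let the branches produce the small ball themselves.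

## 7. The norm: every small vector labels infinitely many roots

By Lemma 5.5, $|\frac14B_0\times\mathbb N|=\mathfrak c=|\mathbb R|$. Composing a bijection from $\mathbb R$ to this product with the projection to $\frac14B_0$, we get a surjection $\xi\mapsto w_\xi$ from $\mathbb R$ onto $\frac14B_0$ all of whose fibers are infinite. So every small vector labels infinitely many roots $(\xi)$. Along the tree above a root the label is frozen: for $t\in T$ put
$$z_t=u_t+w_{t(0)},\qquad B=\overline{\mathrm{aco}}\,\{z_t:t\in T\}. \tag{7.1}$$

**Lemma 7.1.** $\frac14B_0\subset B\subset\frac54B_0$. Hence $B$ is the unit ball of a norm $\|\cdot\|$ on $C_0(T)$ equivalent to $\|\cdot\|_\infty$.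

**Proof.** The right inclusion holds because $\|z_t\|_\infty\le1+\frac14$. For the left one, let $v\in\frac14B_0$ and choose distinct $\xi_1,\xi_2,\dots$ with $w_{\xi_i}=v$. Then $z_{(\xi_i)}=e_{(\xi_i)}+v$, and
$$\frac1N\sum_{i\le N}z_{(\xi_i)}=v+\frac1N\sum_{i\le N}e_{(\xi_i)}\longrightarrow v,$$
since the last sum has supremum norm $\frac1N$. So $v\in B$. A closed, bounded, absolutely convex neighborhood of $0$ is the unit ball of its Minkowski functional, which is an equivalent norm. $\square$

From now on $X=(C_0(T),\|\cdot\|)$. Its density is $\mathfrak c$, since density does not change under an equivalent norm. As a set $X^*=\ell_1(T)$, and the dual norm is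
$$p(a)=\sup_{t\in T}|g_a(t)|,\qquad g_a(t):=a(z_t)=f_a(t)+a(w_{t(0)}). \tag{7.2}$$
The norms $p$ and $\|\cdot\|_1$ are equivalent. Since $\|z_t\|_\infty\le\frac54$,
$$|g_a(t)-g_b(t)|\le\tfrac54\|a-b\|_1\qquad\text{for all }t\in T. \tag{7.3}$$
The difference from $B_2$ is that $p(a)$ is always read off at nodes of the tree, and that $g_a$ changes along a branch exactly as $f_a$ does, because the label depends only on the root.

## 8. Every slice has diameter $2$

**Proof of Theorem A(a).** Let $a\ne0$ and $\delta>0$.

**Step 1 (points in the slice).** We look for many points $\pm z_r$ in $S(a,\delta)$. By (7.2) choose $t\in T$ and $\sigma=\pm1$ with $\sigma a(z_t)>p(a)-\delta/2$. Let $\xi_1,\xi_2,\dots$ be distinct reals and $t_i=t^{\frown}\xi_i$. The label does not change, so $z_{t_i}=z_t+e_{t_i}$. The nodes $t_i$ are distinct and $a\in\ell_1(T)$, so $a(t_i)\to0$. Hence $\sigma z_{t_i}\in S(a,\delta)$ for all large $i$.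

**Step 2 (the label is negligible at $t_i$).** This prepares the distance estimate. Put $v=w_{t(0)}$. For $\varepsilon>0$ the compact set $\{|v|\ge\varepsilon\}$ is covered by finitely many sets $\downarrow r$. Each $\downarrow r$ is a chain, so it contains at most one of the pairwise incomparable nodes $t_i$. Hence $v(t_i)\to0$.

**Step 3 (the points are far apart).** We bound $\|z_{t_i}-z_{t_j}\|$ from below by testing with $d=\delta_{t_i}-\delta_{t_j}\in X^*$, $i\ne j$. First we compute $p(d)$. For $r\in T$,
$$g_d(r)=f_d(r)+w_{r(0)}(t_i)-w_{r(0)}(t_j),\qquad f_d(r)=1_{r\ge t_i}-1_{r\ge t_j}\in\{-1,0,1\}.$$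
If $r(0)=t(0)$, then $w_{r(0)}=v$ and $|g_d(r)|\le1+|v(t_i)|+|v(t_j)|$. If $r(0)\ne t(0)$, then $r$ is above neither $t_i$ nor $t_j$, so $f_d(r)=0$ and $|g_d(r)|\le\frac14+\frac14=\frac12$. Therefore $p(d)\le1+|v(t_i)|+|v(t_j)|$. On the other hand $d(z_{t_i}-z_{t_j})=d(e_{t_i}-e_{t_j})=2$. So
$$\|\sigma z_{t_i}-\sigma z_{t_j}\|\ge\frac{2}{p(d)}\ge\frac2{1+|v(t_i)|+|v(t_j)|}\longrightarrow2\qquad(i\ne j,\ i,j\to\infty)$$
by Step 2. With Step 1, $\operatorname{diam}S(a,\delta)\ge2$; and it is at most $2$ because $S(a,\delta)\subset B$.

**Step 4 (non-dentability).** Lemma 1.4(i) with $\eta=2$ shows that $B_X=B$ is not dentable. $\square$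

## 9. $NA(X)$ is residual

We make the climbing idea of Section 6 into a countable intersection of open dense sets. A functional in the $n$-th set has a node $t$ at which $|g_a|$ is nearly maximal, above which $a$ has little mass, so that $g_a$ hardly changes higher up, and outside of whose cone $\uparrow t$ the supremum $p(a)$ is missed by a positive amount. The last condition will force the nodes for different $n$ onto one branch.

For $n\ge1$ let $G_n$ be the set of all $a\in X^*$ for which there is $t\in T$ with
$$|g_a(t)|>p(a)-\tfrac1n, \tag{9.1}$$
$$\sum_{s\ge t}|a(s)|<\tfrac1n, \tag{9.2}$$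
$$\sup\{|g_a(r)|:r\in T,\ r\not\ge t\}<p(a). \tag{9.3}$$
The set of $r$ in (9.3) is never empty: it contains the roots other than $(t(0))$.

**Proof of Theorem A(b).**

**Step 1 ($G_n$ is open).** We need this for the $G_\delta$ property. For a fixed $t$, the quantities $|g_a(t)|$, $p(a)$ and the supremum in (9.3) are $\frac54$-Lipschitz in $a$ for $\|\cdot\|_1$ by (7.3), and the sum in (9.2) is $1$-Lipschitz. The inequalities are strict, so for each $t$ the set of $a$ that satisfy them is open, and $G_n$ is the union of these sets over $t$. As $p$ and $\|\cdot\|_1$ are equivalent, it does not matter which norm is used.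

**Step 2 ($G_n$ is dense).** We perturb a given $a$ by one small mass at a fresh node. Let $a\in X^*$ and $\varepsilon>0$. Choose a finitely supported $a'$ with $\|a-a'\|_1<\varepsilon/2$ and put $\kappa=\min(\frac\varepsilon2,\frac1{2n})$. Choose $t_0\in T$ with
$$|g_{a'}(t_0)|>p(a')-\tfrac\kappa8$$
and $\sigma=\pm1$ with $\sigma g_{a'}(t_0)=|g_{a'}(t_0)|$. The sets $\uparrow(t_0^{\frown}\xi)$, $\xi\in\mathbb R$, are disjoint by (P2) and $\mathrm{supp}\,a'$ is finite. So there is $\xi$ such that $t:=t_0^{\frown}\xi$ satisfies $\uparrow t\cap\mathrm{supp}\,a'=\emptyset$. Then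
$$g_{a'}(r)=g_{a'}(t_0)\qquad\text{for all }r\ge t. \tag{9.4}$$
Indeed $r(0)=t_0(0)$, so the label terms agree. Moreover every $s\in(t_0,r]$ is comparable with $t$, as both are below $r$, and has length at least $\ell(t_0)+1=\ell(t)$, so $s\ge t$. Thus $(t_0,r]\subset\uparrow t$ and $f_{a'}(r)-f_{a'}(t_0)=\sum_{s\in(t_0,r]}a'(s)=0$.

Put $b=a'+\sigma\kappa\delta_t$. Then $\|a-b\|_1<\frac\varepsilon2+\kappa\le\varepsilon$ and
$$g_b(r)=g_{a'}(r)+\sigma\kappa\,z_r(t),\qquad z_r(t)=1_{r\ge t}+w_{r(0)}(t).$$

For $r\ge t$ we have $r(0)=t(0)$, so $z_r(t)=1+w_{t(0)}(t)\ge\frac34$. With (9.4), $g_b(r)=g_b(t)$ and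
$$|g_b(t)|=|g_{a'}(t_0)|+\kappa\big(1+w_{t(0)}(t)\big)\ge p(a')-\tfrac\kappa8+\tfrac{3\kappa}4=p(a')+\tfrac{5\kappa}8.$$
For $r\not\ge t$ we have $|z_r(t)|=|w_{r(0)}(t)|\le\frac14$, so
$$|g_b(r)|\le p(a')+\tfrac\kappa4.$$
Hence $p(b)=|g_b(t)|$, which gives (9.1) for $b$ and $t$. The supremum in (9.3) is at most $p(a')+\frac\kappa4<p(a')+\frac{5\kappa}8\le p(b)$. The sum in (9.2) equals $\kappa<\frac1n$, since $a'$ vanishes on $\uparrow t$. So $b\in G_n$.

This is where the size $\frac14$ of the labels matters: the new mass raises $|g|$ by at least $\frac34\kappa$ on the cone above $t$ and by at most $\frac14\kappa$ elsewhere.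

**Step 3 ($\bigcap_nG_n\subset NA(X)$).** Here the witnesses are joined to a branch. Let $a\in\bigcap_nG_n$ and let $t_n$ be a witness for $a\in G_n$. Given $n,m$, by (9.3) both $\sup_{r\not\ge t_n}|g_a(r)|$ and $\sup_{r\not\ge t_m}|g_a(r)|$ are smaller than $p(a)=\sup_T|g_a|$. So there is $r\in T$ with $|g_a(r)|$ larger than both. Then $r\ge t_n$ and $r\ge t_m$, and by (P1) $t_n$ and $t_m$ are comparable. Thus $\{t_n\}$ is a chain, and by (P3) $t:=\bigcup_nt_n\in T$ with $t\ge t_n$ for all $n$. Since $t(0)=t_n(0)$, the label terms of $g_a(t)$ and $g_a(t_n)$ agree, and by (9.2)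
$$|g_a(t)-g_a(t_n)|=\Big|\sum_{t_n<s\le t}a(s)\Big|\le\sum_{s\ge t_n}|a(s)|<\frac1n.$$
With (9.1), $|g_a(t)|>p(a)-\frac2n$ for all $n$, so $|a(z_t)|=|g_a(t)|=p(a)$. By (9.3), $p(a)>0$. Choose $\sigma=\pm1$ with $a(\sigma z_t)=p(a)$. As $\sigma z_t\in B$,
$$p(a)=a(\sigma z_t)\le p(a)\,\|\sigma z_t\|\le p(a),$$
so $\|\sigma z_t\|=1$ and $a\in NA(X)$.

**Step 4 (conclusion).** $X^*$ is complete, so by Steps 1 and 2 and the Baire category theorem $\bigcap_nG_n$ is a dense $G_\delta$. By Step 3 it is contained in $NA(X)$. Hence $NA(X)$ is residual, and so it is not of first category. This proves (b) and, with Section 8, Theorem A: result (1) fails without separability. $\blacksquare$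

## 10. Larger densities, and the relation to $C(K)$

**Remark 10.1.** There is no conflict with (2): the norm of Theorem A is a renorming of $C_0(T)$, not its supremum norm. For the supremum norm on this same $C_0(T)$, Section 6 showed directly that $NA$ is of first category.

**Remark 10.2.** Replace $\mathbb R$ as the set of values by an infinite set $\Lambda$ of cardinality $\lambda=\lambda^{\aleph_0}$. The same proof gives an example of density $\lambda$. The size of $\mathbb R$ was used only in Lemma 5.5 and for the labels in Section 7. Now $\lambda=\lambda^{\aleph_0}\ge\mathfrak c\ge\aleph_1$, so $|T|\le\aleph_1\cdot\lambda^{\aleph_0}=\lambda$ and $|C_0(T)|\le\lambda^{\aleph_0}\cdot\mathfrak c^{\aleph_0}=\lambda$. The vectors $\frac14e_{(\xi)}$, $\xi\in\Lambda$, show $|\frac14B_0|\ge\lambda$, so $|\frac14B_0\times\mathbb N|=\lambda=|\Lambda|$ and the labels exist. The vectors $e_{(\xi)}$, at mutual $\|\cdot\|_\infty$-distance $1$, show that the density is $\lambda$. Everything else used only that the set of values is infinite.
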